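\title{Adaptive PCPs with perfect completeness and soundness $O(q^2 2^{-q})$}

\begin{abstract}
We show that for every $q\ge 6$ every language in NP has a PCP verifier with logarithmic randomness, $q$ adaptive queries to a Boolean proof, perfect completeness and soundness at most $4q^2 2^{-q}$; for large $q$ the soundness improves to $192\,(q^2/\log_2 q)\,2^{-q}$. This answers a question that asks for a PCP with the parameters of an adaptive dictatorship test of soundness $O(q^3 2^{-q})$. Conversely, soundness below $c\,q\,2^{-q}$ implies $\mathrm{NP}=\mathrm{RP}$. The verifier tests a linear condition on a direct sum of Label Cover components. It colors the labels at random, lets the proof name a color that all honest labels avoid, and puts noise on that color only.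
\end{abstract}

\section{Introduction}

A \emph{$q$-query verifier} for a language $\mathcal L$ is a probabilistic polynomial-time algorithm that receives an input of length $N$ and oracle access to a Boolean string, the \emph{proof}; it uses $O(\log N)$ random bits and reads at most $q$ bits of the proof. Here $q$ does not depend on $N$, and the implied constant may depend on $q$. The queries are \emph{adaptive}: the position of a query may depend on the earlier answers. The verifier has \emph{completeness $1$} if for every input in $\mathcal L$ (a YES instance) some proof is accepted with probability $1$, and \emph{soundness $s$} if for every input outside $\mathcal L$ (a NO instance) every proof is accepted with probability at most $s$. A verifier that reads fewer than $q$ bits may read further bits and ignore them, so ``at most $q$'' and ``exactly $q$'' are interchangeable.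

How small can $s$ be as a function of $q$? The natural scale is $2^{-q}$. Once the input and the random string are fixed, the verifier is a decision tree of depth at most $q$. On a YES instance each of these trees has an accepting leaf that the correct proof reaches, and a uniformly random proof reaches that leaf with probability at least $2^{-q}$. The acceptance probability of a uniformly random proof can be computed in polynomial time by running through all random strings and all leaves; it is at least $2^{-q}$ on YES instances and at most $s$ on NO instances. Hence $s<2^{-q}$ forces $\mathcal L\in\mathrm P$, and the quantity of interest is the loss $s\,2^q$.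

A guess for the achievable loss comes from dictatorship testing. A function $f:\{0,1\}^n\to\{-1,1\}$ has a Fourier expansion $f=\sum_{S\subseteq[n]}\hat f(S)\chi_S$ with $\chi_S(x)=(-1)^{\sum_{i\in S}x(i)}$. It is a \emph{dictator} if $f=\chi_{\{i\}}$ for some $i$. For $0<\gamma<1$ its $i$-th \emph{attenuated influence} is $\mathrm{Inf}_i^{(1-\gamma)}(f)=\sum_{S\ni i}(1-\gamma)^{|S|}\hat f(S)^2$, and $f$ is a \emph{$(\gamma,\delta)$-anti-dictator} if all $n$ attenuated influences are at most $\delta$; the majority function is an example of an anti-dictator. A dictatorship test queries $f$; it has completeness $1$ if it always accepts dictators, and soundness $s$ if for some $\gamma,\delta>0$, which may depend on $q$ but not on $n$, it accepts every $(\gamma,\delta)$-anti-dictator with probability at most $s$. As stated in \cite{slides}, for every $q$ there is a dictatorship test with $q$ adaptive queries, completeness $1$ and soundness $O(q^3 2^{-q})$; for comparison, \cite{slides} cites a test of Tamaki and Yoshida \cite{TY} with non-adaptive queries. Via unique games, dictatorship tests yield PCPs with corresponding parameters,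 but this route does not give perfect completeness, because the Unique Games Conjecture has imperfect completeness. The question posed in \cite{slides} is to construct a PCP with the parameters of the adaptive test.

\medskip
\noindent\textbf{Question.} Are there an absolute constant $C$ and an integer $q_0$ such that for every $q\ge q_0$ every language in NP has a $q$-query verifier with proofs of polynomial length, completeness $1$ and soundness at most $Cq^32^{-q}$?
\medskip

The answer is yes, with $C=1$ and $q_0=6$, and with no unproven assumption.

\begin{theorem}\label{thm:main}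
For every integer $q\ge 6$, every language in NP has a probabilistic polynomial-time verifier that uses $O_q(\log N)$ random bits, makes at most $q$ adaptive queries to a Boolean proof of polynomial length, and has completeness $1$ and soundness at most $4q^22^{-q}$, in particular at most $q^32^{-q}$. If $q=2^r+r-1$ for an integer $r$, then for any $\eta>0$ the soundness can be made at most $(2^{2r}+\eta)2^{-q}$.
\end{theorem}

\begin{theorem}\label{thm:log}
For all sufficiently large $q$ the same holds with soundness at most $192\,\dfrac{q^2}{\log_2 q}\,2^{-q}$.
\end{theorem}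

Recall that RP is the class of languages with a randomized polynomial-time algorithm that always rejects NO instances and accepts YES instances with probability at least $1/2$.

\begin{proposition}\label{prop:lower}
There are absolute constants $c>0$ and $q_1$ such that the following holds for each fixed $q\ge q_1$. If every language in NP has a $q$-query verifier with completeness $1$ and constant soundness $s<c\,q\,2^{-q}$, then $\mathrm{NP}=\mathrm{RP}$.
\end{proposition}

Thus the loss $s\,2^q$ lies between order $q$ and order $q^2/\log q$, unless $\mathrm{NP}=\mathrm{RP}$. The remaining gap, a factor $O(q/\log q)$, is left open here.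

The two factors of $q$ in Theorem~\ref{thm:main} have different sources. The verifier reads $k$ bits and accepts if they form a word of a linear code with about $k$ words; this costs the first factor. The positions of these $k$ bits are generated from a direct sum of $m$ independent Label Cover components, as in Chan \cite{Chan}. Each component needs noise for soundness, and noise at an honest label would destroy perfect completeness. The verifier therefore colors the labels at random with $M\ge m+1$ colors. The $m$ honest labels miss some color, the proof names it in $\log_2M$ bits, and the noise goes on that color only. These bits cost the second factor $M$, which is about $q$ in Theorem~\ref{thm:main} and about $q/\log q$ in Theorem~\ref{thm:log}.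

Section~\ref{sec:four} works out the case $m=1$, $k=3$ by hand. Sections~\ref{sec:verifier} and~\ref{sec:sound} define and analyze the general verifier, Section~\ref{sec:param} chooses its parameters, and Section~\ref{sec:lower} proves Proposition~\ref{prop:lower}.

\section{Label Cover, Fourier analysis and folding}\label{sec:prelim}

\subsection*{Label Cover}
An instance consists of a bipartite graph $(U,V,E)$, finite label sets $R$ for $U$ and $L$ for $V$, and maps $\pi_e:L\to R$ for $e\in E$. A labeling $\sigma$ assigns a label in $R$ to each $u\in U$ and a label in $L$ to each $v\in V$; it \emph{satisfies} $e=(u,v)$ if $\pi_e(\sigma(v))=\sigma(u)$. The following is a consequence of the PCP theorem \cite{AS,ALMSS} and the parallel repetition theorem \cite{Raz}.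

\begin{theorem}\label{thm:LC}
For every $\zeta>0$ there are finite sets $L,R$ and a polynomial-time reduction from any language in NP to Label Cover instances with these label sets such that YES instances have a labeling that satisfies all edges, and for NO instances every labeling satisfies at most a $\zeta$ fraction of the edges.
\end{theorem}

The sets $L$ and $R$ grow as $\zeta$ decreases. Every estimate that determines our choice of $\zeta$ must therefore be independent of $|L|$ and $|R|$. To sample edges with unbiased bits, let $\omega$ be the law of a uniform $\lceil\log_2|E|\rceil$-bit integer reduced modulo $|E|$. Each edge has at most two preimages, so $\omega(e)\le 2/|E|$, and on a NO instance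
\begin{equation}\label{eq:omega}
\text{every labeling satisfies a set of edges of $\omega$-weight at most }2\zeta .
\end{equation}
By averaging, the same bound holds for the expected weight under a random labeling.

\subsection*{Fourier analysis}
We identify $\{0,1\}$ with $\mathbb F_2$ and write $\langle a,h\rangle=\sum_n a_nh_n$ for $a,h\in\mathbb F_2^r$. For a subspace $H\subseteq\mathbb F_2^r$ let $H^\perp=\{a:\langle a,h\rangle=0\text{ for all }h\in H\}$; then $|H|\,|H^\perp|=2^r$ and $(H^\perp)^\perp=H$. Real functions on $\{0,1\}^L$ are expanded in the characters $\chi_S$, $S\subseteq L$, as in the introduction. Real functions on $(\mathbb F_2^r)^R$ are expanded in the characters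
\[
\chi_\alpha(z)=(-1)^{\sum_{\rho\in R}\langle\alpha(\rho),z(\rho)\rangle},\qquad \alpha\in(\mathbb F_2^r)^R,
\]
and $|\alpha|$ denotes the number of $\rho$ with $\alpha(\rho)\neq0$. In both cases the characters are an orthonormal basis for $\langle f,g\rangle=\mathbb E[fg]$ under the uniform distribution. So $\langle f,g\rangle$ is the sum of the products of the Fourier coefficients, the squared coefficients of a $\pm1$-valued function sum to $1$ (Parseval), and the coefficient of the trivial character is the mean. Averaging a function over some coordinates deletes the characters that involve these coordinates and keeps the others. We use one numerical inequality: since $1-\frac1M\le e^{-1/M}$ and $xe^{-x}\le1$,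
\begin{equation}\label{eq:num}
n\big(1-\tfrac1M\big)^n\le M\qquad\text{for all } n\ge0,\ M\ge1 .
\end{equation}

\subsection*{Folding}
Our proofs contain tables $F$ with entries $\pm1$ (stored as bits), indexed by some vertices $w$ and strings $x^{(1)},\dots,x^{(m)}$, each in $\{0,1\}^R$ or $\{0,1\}^L$. Fix a first label in $R$ and in $L$. To read $F$ \emph{with folding} at $(w;x^{(1)},\dots,x^{(m)})$, let $\beta_j$ be the bit of $x^{(j)}$ at the first label, read the stored entry at $(w;x^{(1)}+\beta_1\mathbf 1,\dots,x^{(m)}+\beta_m\mathbf 1)$, and multiply it by $(-1)^{\beta_1+\dots+\beta_m}$. This takes one query. From now on $F$ denotes the value obtained in this way. Replacing one $x^{(j)}$ by $x^{(j)}+\mathbf 1$ flips $\beta_j$ and leaves the position read unchanged, so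
\begin{equation}\label{eq:fold}
\text{$F$ changes sign when a single $x^{(j)}$ is replaced by $x^{(j)}+\mathbf 1$.}
\end{equation}
A stored table that already has property \eqref{eq:fold}, such as $(-1)^{\sum_j x^{(j)}(\lambda_j)}$ for labels $\lambda_j$, is read unchanged.

\section{Four queries and soundness $1/2$}\label{sec:four}

An honest proof encodes the label $\sigma(u)$ by the dictator $x\mapsto(-1)^{x(\sigma(u))}$ on $\{0,1\}^R$, and likewise for $v$. Let the proof contain folded tables $f_u:\{0,1\}^R\to\{\pm1\}$ for $u\in U$ and $g_v,g'_v:\{0,1\}^L\to\{\pm1\}$ for $v\in V$. The simplest test of an edge $e=(u,v)$ with $\pi=\pi_e$ picks $x\in\{0,1\}^R$ and $y\in\{0,1\}^L$ uniformly, puts $y'=y+x\circ\pi$, and checks that $f_u(x)g_v(y)g'_v(y')=1$. If $\sigma$ satisfies $e$, the honest tables pass, because $x(\sigma(u))+y(\sigma(v))+y'(\sigma(v))=0$.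

This test cannot be sound unless $\mathrm P=\mathrm{NP}$. Each check is a linear equation over $\mathbb F_2$ in the bits of the proof, and Gaussian elimination decides whether some proof satisfies all of them. The remedy is noise: rerandomize $y'$ on a random set $Z\subseteq L$. A parity $\chi_S(y')$ then becomes an unbiased coin as soon as $Z$ meets $S$, which is almost certain for large $S$. But $Z$ also contains the honest label with positive probability, and then the honest proof fails half of the time.

The way out is to offer the proof a choice between two noise sets. Add a table $\Theta$ with an entry $\Theta(v;P)\in\{1,2\}$ for each $v\in V$ and each coloring $P:L\to\{1,2\}$. The verifier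
\begin{enumerate}
\item picks $e=(u,v)\sim\omega$ and a uniform coloring $P$, reads $\theta=\Theta(v;P)$, and sets $Z=P^{-1}(\theta)$;
\item picks $x,y$ uniformly, sets $y'(\ell)=y(\ell)+x(\pi(\ell))$ for $\ell\notin Z$, and lets $y'(\ell)$ be independent uniform bits for $\ell\in Z$;
\item accepts if and only if $f_u(x)g_v(y)g'_v(y')=1$.
\end{enumerate}
A dictator can always dodge the noise, by naming the color that its label does not have. A parity of a large set $S$ cannot, since $S$ contains both colors except with probability $2^{1-|S|}$.

\begin{proposition}\label{prop:four}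
This verifier makes four queries, has completeness $1$, and on NO instances accepts with probability at most $\frac12+\sqrt{2\zeta}$.
\end{proposition}

\begin{proof}
For completeness take honest tables and $\Theta(v;P)\ne P(\sigma(v))$; then $\sigma(v)\notin Z$ and the computation above applies.

For soundness, the difficulty is that $Z$ is chosen by the proof. We remove this dependence by splitting according to the answer. Let $\mathbb E_\theta$ be the expectation when the noise set is $P^{-1}(\theta)$ for a fixed $\theta$, and let $G_\theta=\mathbf 1[\Theta(v;P)=\theta]$. Then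
\[
\Pr[\text{accept}]=\sum_{\theta=1}^2\mathbb E_\theta\Big[G_\theta\,\frac{1+f_u(x)g_v(y)g'_v(y')}2\Big]=\frac12+\frac12\sum_{\theta=1}^2\mathbb E_\theta\big[G_\theta f_ug_vg'_v\big].
\]
Under $\mathbb E_\theta$ the set $Z$ is a uniform subset of $L$. Fix $e$ and $P$, and drop the subscripts $u,v$. For $S,S'\subseteq L$ the expectation $\mathbb E[\chi_S(y)\chi_{S'}(y')\mid x]$ factors over $\ell\in L$. The factor of $\ell\in Z$ vanishes unless $\ell\notin S\cup S'$. The factor of $\ell\notin Z$ vanishes if $\ell$ lies in exactly one of $S,S'$, and equals $(-1)^{x(\pi(\ell))}$ if it lies in both. So the expectation is $\chi_{\pi_{\rm odd}(S)}(x)$ if $S=S'$ and $S\cap Z=\emptyset$, and $0$ otherwise, where $\pi_{\rm odd}(S)$ is the set of $\rho\in R$ with an odd number of preimages in $S$. By Cauchy--Schwarz and Parseval for $g'$,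
\[
\big|\mathbb E[fgg'\mid e,P]\big|=\Big|\sum_{S\cap Z=\emptyset}\hat g(S)\hat g'(S)\hat f(\pi_{\rm odd}(S))\Big|\le\Big(\sum_{S\cap Z=\emptyset}\hat g(S)^2\hat f(\pi_{\rm odd}(S))^2\Big)^{1/2}.
\]
Since $0\le G_\theta\le1$ and $\Pr[S\cap Z=\emptyset]=2^{-|S|}$, Jensen's inequality gives $|\mathbb E_\theta[G_\theta fgg'\mid e]|\le\sqrt{p_e}$ with $p_e=\sum_S2^{-|S|}\hat g(S)^2\hat f(\pi_{\rm odd}(S))^2$.

Define a random labeling, independently for all vertices: $v$ samples $S$ with probability $\hat g_v(S)^2$ and takes a uniform element of $S$, and $u$ samples $S'$ with probability $\hat f_u(S')^2$ and takes a uniform element of $S'$ (an arbitrary label if the set is empty). Folding gives $\hat f_u(\emptyset)=0$, so only sets $S$ with $\pi_{\rm odd}(S)\neq\emptyset$ contribute to $p_e$. If $v$ samples such an $S$ and $u$ samples $\pi_{\rm odd}(S)$, then $\sigma(u)$ has a preimage in $S$, which $v$ picks with probability at least $1/|S|\ge2^{-|S|}$. So $e$ is satisfied with probability at least $p_e$, and $\mathbb E_{e\sim\omega}\,p_e\le2\zeta$ by \eqref{eq:omega}. Therefore $\Pr[\text{accept}]\le\frac12+\mathbb E_e\sqrt{p_e}\le\frac12+\sqrt{2\zeta}$.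
\end{proof}

The general proof has the same shape: split according to the color, expand the acceptance condition into characters, bound each nontrivial term for a fixed color, and decode a labeling from the Fourier coefficients.

\section{The general verifier}\label{sec:verifier}

\subsection*{The code}
To approach soundness $2^{-q}$, the final check must accept few answer patterns. Fix distinct nonzero vectors $h_1,\dots,h_k\in\mathbb F_2^r$, write $h(T)=\sum_{i\in T}h_i$ for $T\subseteq[k]$, and let
\[
\mathcal C=\{(\langle a,h_i\rangle)_{i\in[k]}:a\in\mathbb F_2^r\}\subseteq\mathbb F_2^k .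
\]
This is a linear code with $|\mathcal C|\le2^r$, while $k$ may be as large as $2^r-1$. Identify subsets of $[k]$ with vectors. Then $T$ is orthogonal to $\mathcal C$ if and only if $\langle a,h(T)\rangle=0$ for all $a$, so $\mathcal C^\perp=\{T:h(T)=0\}$ and $|\mathcal C|\,|\mathcal C^\perp|=2^k$. For $b\in\mathbb F_2^k$ the map $T\mapsto(-1)^{\sum_{i\in T}b_i}$ is a character of $\mathcal C^\perp$, trivial exactly when $b\in(\mathcal C^\perp)^\perp=\mathcal C$, and a nontrivial character sums to zero. Hence
\begin{equation}\label{eq:ind}
\mathbf 1[b\in\mathcal C]=\frac{|\mathcal C|}{2^k}\sum_{T\in\mathcal C^\perp}(-1)^{\sum_{i\in T}b_i}.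
\end{equation}

\subsection*{One component}
There will be $k$ tables. For an edge $(u,v)$, the tables with $i$ in a set $A$ are read at $u$ and those with $i\in B=[k]\setminus A$ at $v$. Attach a random $z(\rho)\in\mathbb F_2^r$ to each $\rho\in R$ and let $x_i(\rho)=\langle z(\rho),h_i\rangle$ for $i\in A$. For the honest answers to form a codeword, the bits $x_i(\ell)$, $i\in B$, at a label $\ell\in L$ must complete the bits $x_i(\pi(\ell))$, $i\in A$, to a word of $\mathcal C$. So take $x_i(\ell)=\langle z'(\ell),h_i\rangle$ with $z'(\ell)$ random in $z(\pi(\ell))+H^\perp$, where $H$ is a subspace that contains the $h_i$, $i\in A$. Soundness will need each string $x_i$, $i\in B$, to be uniform given $z$. This fails if $h_i\in H$, since then $x_i(\ell)=\langle z(\pi(\ell)),h_i\rangle$. So $A$ must be all of $\{i:h_i\in H\}$.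

Soundness also needs, for the term $T$ in \eqref{eq:ind}, that the product of the tables in $T\cap A$ have mean zero, and folding gives this when $h(T\cap A)\ne0$. One subspace does not serve all $T$. If the $h_i$ are all nonzero vectors of $\mathbb F_2^r$ with $r\ge3$, the three nonzero vectors of any two-dimensional subspace form a set $T\in\mathcal C^\perp$; such a $T$ can be taken inside $H$ if $\dim H\ge2$ and disjoint from $H$ if $\dim H\le1$, and in both cases $h(T\cap A)=0$. We therefore run several components independently and let each table answer for the sum of all of them; as $\mathcal C$ is linear, honest contributions add up to a codeword.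

\begin{definition}\label{def:sep}
For subspaces $H_1,\dots,H_m\subseteq\mathbb F_2^r$, $m\ge1$, let $A_j=\{i\in[k]:h_i\in H_j\}$ and $B_j=[k]\setminus A_j$. The family $(H_j)$ is \emph{separating} if for every nonempty $T\in\mathcal C^\perp$ there is $j$ with $h(T\cap A_j)\ne0$.
\end{definition}

\begin{example}\label{ex:lines}
Let $m=k$ and $H_j=\{0,h_j\}$. Since the $h_i$ are distinct and nonzero, $A_j=\{j\}$, and $h(T\cap A_j)=h_j\ne0$ for any $j\in T$. So this family is separating. Both assumptions on the $h_i$ are necessary for any separating family: if $h_i=0$, or $h_i=h_{i'}$ with $i\neq i'$, then $T=\{i\}$ or $T=\{i,i'\}$ lies in $\mathcal C^\perp$ and has $h(T\cap A_j)=0$ for every choice of $H_j$.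
\end{example}

\subsection*{The proof string}
Fix a separating family, an integer $t$ with $M=2^t\ge m+1$, and a Label Cover instance. The proof consists of the following tables.
\begin{itemize}
\item The \emph{color table} $\Theta$ is indexed by $(v_1,\dots,v_m;P_1,\dots,P_m)$ with $v_j\in V$ and $P_j:L\to[M]$. Each entry is an element of $[M]$, written as $t$ bits.
\item For $i\in[k]$, the table $F_i$ is indexed by $(w_1,\dots,w_m;x^{(1)},\dots,x^{(m)})$, where $w_j\in U$ and $x^{(j)}\in\{0,1\}^R$ if $i\in A_j$, and $w_j\in V$ and $x^{(j)}\in\{0,1\}^L$ if $i\in B_j$. Its entries are $\pm1$, and it is read with folding.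
\end{itemize}

\subsection*{The verifier}
\begin{enumerate}
\item Choose independent edges $e_j=(u_j,v_j)\sim\omega$ and independent uniform colorings $P_j:L\to[M]$, $j\in[m]$. Write $\pi_j=\pi_{e_j}$.
\item Read the $t$ bits of $\theta=\Theta(v_1,\dots,v_m;P_1,\dots,P_m)$.
\item Independently for each $j\in[m]$: choose $z_j\in(\mathbb F_2^r)^R$ uniformly and set $x_i^{(j)}(\rho)=\langle z_j(\rho),h_i\rangle$ for $i\in A_j$, $\rho\in R$. Then, independently for each $\ell\in L$: if $P_j(\ell)\neq\theta$, choose $z'_j(\ell)$ uniformly in $z_j(\pi_j(\ell))+H_j^\perp$ and set $x_i^{(j)}(\ell)=\langle z'_j(\ell),h_i\rangle$ for $i\in B_j$; if $P_j(\ell)=\theta$, let $x_i^{(j)}(\ell)$, $i\in B_j$, be independent uniform bits.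
\item For each $i\in[k]$ read $F_i$ at the vertices $w_j=u_j$ ($i\in A_j$), $w_j=v_j$ ($i\in B_j$) and the strings $x_i^{(1)},\dots,x_i^{(m)}$, and write the value as $(-1)^{b_i}$. Accept if and only if $(b_1,\dots,b_k)\in\mathcal C$.
\end{enumerate}
The verifier makes $k+t$ queries, and it is adaptive only in that step 4 depends on $\theta$. It uses at most $m(\lceil\log_2|E|\rceil+t|L|+r|R|+(r+k)|L|)$ unbiased random bits, and each table has at most $(|U|+|V|)^m$ times a constant many entries. For constant $k,r,t,L,R$ the randomness is logarithmic and the proof has polynomial length. The verifier of Section~\ref{sec:four} is the case $h_1=(1,0)$, $h_2=(0,1)$, $h_3=(1,1)$, $m=1$, $H_1=\{0,h_1\}$, $M=2$: there $\mathcal C$ is the even-weight code and $z'(\ell)$ agrees with $z(\pi(\ell))$ in the first coordinate and is uniform in the second.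

All components share one color. Asking for one bit per component, as in Section~\ref{sec:four}, would take $m$ queries and cost a factor $2^m$ in the loss $s\,2^q$; the shared color costs the factor $M$, which can be taken at most $2m$.

\subsection*{Completeness}
For a labeling $\sigma$ define the \emph{honest proof}: $F_i(w;x)=(-1)^{\sum_jx^{(j)}(\sigma(w_j))}$, which is unchanged by folding, and $\Theta(v;P)$ is the least color outside $\{P_1(\sigma(v_1)),\dots,P_m(\sigma(v_m))\}$. Such a color exists because $M\ge m+1$; this is the only use of that inequality.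

\begin{lemma}\label{lem:complete}
If $\sigma$ satisfies all edges, the honest proof is accepted with probability $1$.
\end{lemma}

\begin{proof}
Fix $j$ and let $\lambda=\sigma(v_j)$. Then $P_j(\lambda)\ne\theta$ and $\pi_j(\lambda)=\sigma(u_j)$. For $i\in B_j$ the contribution of component $j$ to $b_i$ is $\langle z'_j(\lambda),h_i\rangle$. For $i\in A_j$ it is $\langle z_j(\pi_j(\lambda)),h_i\rangle$, which equals $\langle z'_j(\lambda),h_i\rangle$ because $h_i\in H_j$ and $z'_j(\lambda)-z_j(\pi_j(\lambda))\in H_j^\perp$. So component $j$ contributes the codeword with $a=z'_j(\lambda)$, and $b$ is a sum of $m$ codewords.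
\end{proof}

\section{Soundness}\label{sec:sound}

\begin{theorem}\label{thm:sound}
Let $(H_j)$ be separating and $\eta>0$. There is $\zeta>0$, depending only on $k,M,\eta$, such that if every labeling satisfies at most a $\zeta$ fraction of the edges, then every proof is accepted with probability at most $(2^r+\eta)2^{-k}$.
\end{theorem}

We may assume $\eta\le1$. Put $\xi=\eta2^{-k}/M\le1$ and fix a proof.

\subsection*{Splitting according to the color}
For $\theta\in[M]$ let $\mathbb E_\theta$ be the expectation over all random choices when step 3 uses the fixed value $\theta$, and let $G_\theta=\mathbf 1[\Theta(v;P)=\theta]$. Under $\mathbb E_\theta$ the data of the $m$ components are independent, and the law of $(v,P)$ is that of step 1. By \eqref{eq:ind},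
\[
\Pr[\text{accept}]=\sum_{\theta\in[M]}\mathbb E_\theta\big[G_\theta\mathbf 1[b\in\mathcal C]\big]=\frac{|\mathcal C|}{2^k}\sum_{\theta\in[M]}\ \sum_{T\in\mathcal C^\perp}\mathbb E_\theta\Big[G_\theta\prod_{i\in T}F_i\Big].
\]
The terms $T=\emptyset$ contribute $|\mathcal C|2^{-k}\sum_\theta\Pr[\Theta=\theta]=|\mathcal C|2^{-k}\le2^{r-k}$. There are fewer than $M|\mathcal C^\perp|=M2^k/|\mathcal C|$ other terms, so they contribute at most $M\xi=\eta2^{-k}$ if
\begin{equation}\label{eq:goal}
\Big|\mathbb E_\theta\Big[G_\theta\prod_{i\in T}F_i\Big]\Big|\le\xi\qquad\text{for all }\theta\in[M]\text{ and all nonempty }T\in\mathcal C^\perp .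
\end{equation}
It remains to prove \eqref{eq:goal}. We suppose that it fails for some $\theta$ and $T$ and construct a good labeling.

\subsection*{Reduction to one component}
Let $j$ be such that $h(T\cap A_j)\ne0$. By averaging, we can fix the data of all other components so that the conditional expectation still exceeds $\xi$ in absolute value; by independence, component $j$ keeps its law. Drop the index $j$, write $H,A,B,e=(u,v),\pi,P,z$, and let $T'=T\cap B$ and $y_i=x_i^{(j)}\in\{0,1\}^L$ for $i\in T'$. After the fixing, $G_\theta$ is a function $G_v(P)\in\{0,1\}$; for $i\in T'$ the value $F_i$ is a function $g_{v,i}(y_i)\in\{\pm1\}$; and $\prod_{i\in T\cap A}F_i$ is a function $f_u(z)\in\{\pm1\}$, because the strings $x_i^{(j)}$, $i\in A$, are determined by $z$. The functions $f_u$ and $g_{v,i}$ depend on one endpoint only, not on the edge and not on $P$.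

Two facts follow from $h(T\cap A)\neq0$. First, choose $a$ with $\langle a,h(T\cap A)\rangle=1$. Adding $a$ to every $z(\rho)$ adds $\langle a,h_i\rangle\mathbf 1$ to $x_i^{(j)}$ for each $i\in A$, so by \eqref{eq:fold} it multiplies $f_u$ by $\prod_{i\in T\cap A}(-1)^{\langle a,h_i\rangle}=-1$. The translation preserves the uniform distribution, hence
\begin{equation}\label{eq:mean}
\hat f_u(0)=\mathbb E_zf_u(z)=0 .
\end{equation}
Second, $h(T')=h(T\cap A)$ because $h(T)=0$, so $h(T')$ is a nonzero element of $H$. An empty sum is zero and a single $h_i$ with $i\in B$ lies outside $H$, so $|T'|\ge2$.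

Let $Q_e=\mathbb E\big[G_v(P)f_u(z)\prod_{i\in T'}g_{v,i}(y_i)\big]$ for the given edge $e$, and call $e$ \emph{good} if $|Q_e|\ge\xi/2$. From $\xi<\mathbb E_{e\sim\omega}|Q_e|\le\Pr[e\text{ good}]+\xi/2$ we get
\begin{equation}\label{eq:good}
\Pr_{e\sim\omega}[e\text{ good}]\ge\xi/2 .
\end{equation}

\subsection*{Averaging out the noise}
Fix an edge $e$ and write $f,g_i$. Let $Z=P^{-1}(\theta)$; each $\ell\in L$ lies in $Z$ independently with probability $1/M$. Let $g_i^Z=\sum_{S\cap Z=\emptyset}\hat g_i(S)\chi_S$ be the average of $g_i$ over the coordinates in $Z$, so that $|g_i^Z|\le1$. Let $\nu_z$ be the noiseless law of $(y_i)_{i\in T'}$: independently for each $\ell\in L$ choose $z'(\ell)$ uniformly in $z(\pi(\ell))+H^\perp$ and set $y_i(\ell)=\langle z'(\ell),h_i\rangle$. Given $P$ and $z$, the verifier's bits $y_i(\ell)$ with $\ell\in Z$ are uniform and independent of one another and of the rest, so averaging over them replaces each $g_i$ by $g_i^Z$. The bits with $\ell\notin Z$, the only ones that $g_i^Z$ reads, have the same law as under $\nu_z$. Therefore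
\[
\mathbb E\Big[\prod_{i\in T'}g_i(y_i)\ \Big|\ z,P\Big]=\Phi_Z(z):=\mathbb E_{y\sim\nu_z}\prod_{i\in T'}g_i^Z(y_i).
\]
As $z$ is independent of $P$ and $0\le G_v\le1$,
\begin{equation}\label{eq:Q}
|Q_e|\le\mathbb E_Z\big|\langle f,\Phi_Z\rangle\big| .
\end{equation}

\begin{lemma}\label{lem:unif}
For every fixed $z$, under $\nu_z$ the columns $(y_i(\ell))_{i\in T'}$, $\ell\in L$, are independent, the law of column $\ell$ depends only on $z(\pi(\ell))$, and for each single $i\in T'$ the string $y_i$ is uniform on $\{0,1\}^L$.
\end{lemma}

\begin{proof}
The first two statements hold by the definition of $\nu_z$. Since $h_i\notin H=(H^\perp)^\perp$, there is $a\in H^\perp$ with $\langle a,h_i\rangle=1$. Translation by $a$ permutes each coset of $H^\perp$ and flips $\langle\cdot,h_i\rangle$, so each bit $y_i(\ell)$ is uniform.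
\end{proof}

\subsection*{Influences of $\Phi_Z$}
In Section~\ref{sec:four} the function $\Phi_Z$ had coefficients built from products $\hat g(S)\hat g'(S)$, and one application of Cauchy--Schwarz finished the estimate. Now $T'$ may have many elements, and we measure instead how much $\Phi_Z$ depends on each coordinate $z(\rho)$. Let $E_\rho$ denote averaging over $z(\rho)$ and
\[
\mathrm{Inf}_\rho(\Phi)=\|\Phi-E_\rho\Phi\|_2^2=\sum_{\alpha(\rho)\ne0}\hat\Phi(\alpha)^2 ,\qquad\text{so that}\qquad\sum_\rho\mathrm{Inf}_\rho(\Phi)=\sum_\alpha|\alpha|\,\hat\Phi(\alpha)^2 .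
\]
The coordinate $z(\rho)$ acts on the block $\pi^{-1}(\rho)\subseteq L$. The dependence of $g_i^Z$ on this block, and its average over $Z$, are
\[
I_i^Z(\rho)=\sum_{\substack{S\cap Z=\emptyset\\ S\cap\pi^{-1}(\rho)\neq\emptyset}}\hat g_i(S)^2\le1,\qquad J_i(\rho)=\mathbb E_ZI_i^Z(\rho)=\sum_{S\cap\pi^{-1}(\rho)\neq\emptyset}\big(1-\tfrac1M\big)^{|S|}\hat g_i(S)^2 .
\]
The second formula uses that $g_i$ does not depend on $Z$. For a block of size one, $J_i(\rho)$ is the attenuated influence with $\gamma=1/M$. A set $S$ meets at most $|S|$ blocks, so \eqref{eq:num} and Parseval give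
\begin{equation}\label{eq:total}
\mathbb E_Z\sum_{\rho\in R}I_i^Z(\rho)\le\sum_S|S|\big(1-\tfrac1M\big)^{|S|}\hat g_i(S)^2\le M .
\end{equation}
This bound, independent of the label sets, is what the noise buys; with $Z=\emptyset$, a parity $g_i=\chi_S$ that meets every block has $\sum_\rho I_i^\emptyset(\rho)=|R|$.

By Lemma~\ref{lem:unif} a single string $y_i$ carries no information on $z$. So $\Phi_Z$ can feel $z(\rho)$ only through two different functions that both depend on the block of $\rho$.

\begin{lemma}\label{lem:inf}
For every $Z$ and $\rho$, $\ \mathrm{Inf}_\rho(\Phi_Z)\le9^k\mu^2$, where $\mu=\max_{i\neq i'\in T'}\sqrt{I_i^Z(\rho)I_{i'}^Z(\rho)}$.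
\end{lemma}

\begin{proof}
Write $g_i^Z=\bar g_i+\Delta_i$, where $\bar g_i$ is the average of $g_i^Z$ over the coordinates in $\pi^{-1}(\rho)$. Then $|\bar g_i|\le1$, $|\Delta_i|\le2$, and $\mathbb E\Delta_i^2=I_i^Z(\rho)$ under the uniform distribution, since $\Delta_i$ consists of the characters of $g_i^Z$ that meet the block. Expanding the product gives $\Phi_Z=\sum_{W\subseteq T'}\Phi_W$ with
\[
\Phi_W(z)=\mathbb E_{y\sim\nu_z}\prod_{i\in W}\Delta_i(y_i)\prod_{i\in T'\setminus W}\bar g_i(y_i).
\]

For $W=\emptyset$ the integrand reads only columns outside $\pi^{-1}(\rho)$, whose joint law does not depend on $z(\rho)$. For $W=\{i\}$ it also reads the bits of $y_i$ on $\pi^{-1}(\rho)$; by Lemma~\ref{lem:unif} they are uniform and independent of the columns outside the block, whatever $z(\rho)$ is. In both cases $\Phi_W-E_\rho\Phi_W=0$.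

For $|W|\ge2$ pick $i\ne i'$ in $W$ and bound the remaining factors by $2$ or $1$. By Cauchy--Schwarz and the uniformity of $y_i$ and of $y_{i'}$ under $\nu_z$, for every $z$,
\[
|\Phi_W(z)|\le2^{|W|-2}\,\mathbb E_{\nu_z}|\Delta_i(y_i)|\,|\Delta_{i'}(y_{i'})|\le2^{|W|-2}\sqrt{I_i^Z(\rho)I_{i'}^Z(\rho)}\le2^{|W|-2}\mu .
\]
The same bound holds for $E_\rho\Phi_W$. Hence $|\Phi_Z-E_\rho\Phi_Z|\le2\sum_{W\subseteq T'}2^{|W|-2}\mu=\frac12 3^{|T'|}\mu\le3^k\mu$ pointwise.
\end{proof}

\subsection*{From correlation to shared influence}
Let
\[
D=\Big\lceil\frac{64\cdot9^kkM}{\xi^2}\Big\rceil,\qquad\kappa=\frac{\xi^2}{16\cdot9^kk^4M},\qquad a_\rho=\sum_{\alpha(\rho)\ne0,\ |\alpha|\le D}\hat f(\alpha)^2 .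
\]
The number $a_\rho$ is the low-degree influence of $\rho$ on $f$. The cutoff $D$ is needed because $f$ receives no noise: a character $\chi_\alpha$ points to one of its coordinates only with probability $1/|\alpha|$.

\begin{lemma}\label{lem:shared}
If $e$ is good, then $\sum_{\rho\in R}a_\rho J_i(\rho)\ge\kappa$ for some $i\in T'$.
\end{lemma}

\begin{proof}
By \eqref{eq:mean} the trivial character does not contribute to $\langle f,\Phi_Z\rangle$, so
\[
\langle f,\Phi_Z\rangle=\sum_{1\le|\alpha|\le D}\hat f(\alpha)\hat\Phi_Z(\alpha)+\sum_{|\alpha|>D}\hat f(\alpha)\hat\Phi_Z(\alpha)=:\mathrm{Low}_Z+\mathrm{High}_Z .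
\]

\emph{High part.} Since $I_{i'}^Z(\rho)\le1$, Lemma~\ref{lem:inf} gives $\mathrm{Inf}_\rho(\Phi_Z)\le9^k\sum_iI_i^Z(\rho)$. By Cauchy--Schwarz and Parseval for $f$,
\[
\mathrm{High}_Z^2\le\sum_{|\alpha|>D}\hat\Phi_Z(\alpha)^2\le\frac1D\sum_\rho\mathrm{Inf}_\rho(\Phi_Z)\le\frac{9^k}D\sum_{i\in T'}\sum_\rho I_i^Z(\rho).
\]
Jensen's inequality and \eqref{eq:total} give $\mathbb E_Z|\mathrm{High}_Z|\le\sqrt{9^kkM/D}\le\xi/8$.

\emph{Low part.} Every $\alpha\neq0$ has a coordinate $\rho$ with $\alpha(\rho)\ne0$. Cauchy--Schwarz for each $\rho$, then Lemma~\ref{lem:inf} with the maximum bounded by the sum over pairs, then Cauchy--Schwarz over $\rho$, give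
\begin{align*}
|\mathrm{Low}_Z|&\le\sum_\rho\ \sum_{\alpha(\rho)\ne0,\ |\alpha|\le D}|\hat f(\alpha)|\,|\hat\Phi_Z(\alpha)|\le\sum_\rho\sqrt{a_\rho\,\mathrm{Inf}_\rho(\Phi_Z)}\\
&\le3^k\sum_{i<i'}\sum_\rho\sqrt{a_\rho I_i^Z(\rho)}\sqrt{I_{i'}^Z(\rho)}\le3^k\sum_{i<i'}\Big(\sum_\rho a_\rho I_i^Z(\rho)\Big)^{1/2}\Big(\sum_\rho I_{i'}^Z(\rho)\Big)^{1/2},
\end{align*}
with $i,i'\in T'$. Cauchy--Schwarz over $Z$ and \eqref{eq:total} bound the expectation of each product by $(\sum_\rho a_\rho J_i(\rho))^{1/2}\sqrt M$. There are at most $k^2$ pairs, so
\[
\mathbb E_Z|\mathrm{Low}_Z|\le3^kk^2\sqrt M\,\max_{i\in T'}\Big(\sum_\rho a_\rho J_i(\rho)\Big)^{1/2}.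
\]

If $e$ is good, \eqref{eq:Q} gives $\mathbb E_Z|\mathrm{Low}_Z|\ge\frac\xi2-\frac\xi8\ge\frac\xi4$, and squaring gives the claim.
\end{proof}

Both factors in Lemma~\ref{lem:inf} are used in the low part: one is paired with $a_\rho$, the other is summed by \eqref{eq:total}. A bound with one factor would only lead to $\sum_\rho\sqrt{a_\rho I(\rho)}$, and for $a_\rho=I(\rho)=1/|R|$ this sum is $1$ while $\sum_\rho a_\rho I(\rho)=1/|R|$.

\subsection*{Decoding}
Define a random labeling $\sigma$, independently for all vertices. This is possible because $f_u$ and $g_{v,i}$ depend only on the vertex; arbitrary labels are taken when a sampled set is empty. A vertex $u\in U$ samples $\alpha$ with probability $\hat f_u(\alpha)^2$ and takes a uniform $\rho$ with $\alpha(\rho)\ne0$. Then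
\[
\Pr[\sigma(u)=\rho]\ge\sum_{\alpha(\rho)\ne0,\ |\alpha|\le D}\frac{\hat f_u(\alpha)^2}{|\alpha|}\ge\frac{a_\rho}D .
\]
A vertex $v\in V$ does not know the index $i$ of Lemma~\ref{lem:shared}, which depends on the edge, and guesses it: it chooses $i\in T'$ uniformly, samples $S$ with probability $\hat g_{v,i}(S)^2$, and takes a uniform $\ell\in S$. By \eqref{eq:num}, $\frac1n\ge\frac1M(1-\frac1M)^n$ for $n\ge1$, so for every edge $e$ at $v$ and every $i\in T'$,
\[
\Pr[\pi_e(\sigma(v))=\rho]\ge\frac1k\sum_{S\cap\pi_e^{-1}(\rho)\neq\emptyset}\frac{\hat g_{v,i}(S)^2}{|S|}\ge\frac{J_i(\rho)}{kM}.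
\]
The labels of $u$ and $v$ are independent. By Lemma~\ref{lem:shared} a good edge is satisfied with probability at least $\sum_\rho a_\rho J_i(\rho)/(DkM)\ge\kappa/(DkM)$, and by \eqref{eq:good} the expected $\omega$-weight of satisfied edges is at least
\[
\zeta_0=\frac\xi2\cdot\frac\kappa{DkM}>0 .
\]
This number depends only on $k,M,\eta$. For $\zeta=\zeta_0/4$, \eqref{eq:omega} bounds the same weight by $\zeta_0/2$, a contradiction. So \eqref{eq:goal} holds, and Theorem~\ref{thm:sound} is proved.

\begin{remark}\label{rem:sep}
Separation cannot be dropped. Take the honest proof of an arbitrary labeling $\sigma$, and condition on step 1. For $T\in\mathcal C^\perp$ the expectation of $\prod_{i\in T}F_i$ is the product over $j$ of $\mathbb E\,(-1)^{\langle z_j(\sigma(u_j)),h(T\cap A_j)\rangle+\langle z'_j(\sigma(v_j)),h(T\cap A_j)\rangle}$, because $h(T\cap B_j)=h(T\cap A_j)$. This factor is $1$ if $\sigma$ satisfies $e_j$ or $h(T\cap A_j)=0$; otherwise the two vectors are independent and uniform, and it is $0$. So all terms in \eqref{eq:ind} have nonnegative expectation. The term $T=\emptyset$ shows that acceptance probability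 $|\mathcal C|2^{-k}$ is reached on every instance, and a nonempty $T$ that no $H_j$ separates raises this to $2|\mathcal C|2^{-k}$.
\end{remark}

\section{Choice of parameters}\label{sec:param}

Given vectors $h_1,\dots,h_k\in\mathbb F_2^r$, a separating family of $m$ subspaces, $2^t\ge m+1$ and $\eta>0$, take $\zeta$ from Theorem~\ref{thm:sound}, take $L,R$ and the reduction from Theorem~\ref{thm:LC}, and run the verifier of Section~\ref{sec:verifier} on the output of the reduction. With $q=k+t$, Lemma~\ref{lem:complete} and Theorem~\ref{thm:sound} show that every language in NP has a $q$-query verifier with proofs of polynomial length, completeness $1$ and soundness at most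
\begin{equation}\label{eq:master}
(2^r+\eta)\,2^{-k}=(2^r+\eta)\,2^t\,2^{-q}.
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $q\ge6$, $r=t=\lceil\log_2q\rceil$ and $k=q-t\ge3$. Then $k\le q-1\le2^r-1$, so there are $k$ distinct nonzero vectors in $\mathbb F_2^r$. Take the family of Example~\ref{ex:lines}, with $m=k$; then $2^t\ge q\ge m+1$. Since $2^r<2q$, we have $2^r\le2q-1$, and \eqref{eq:master} with $\eta=1$ is at most $2q(2q-1)2^{-q}<4q^22^{-q}$. As $q\ge4$, this is at most $q^32^{-q}$.

For $q=2^r+r-1$ take all $k=2^r-1$ nonzero vectors, $m=k$ and $t=r$, so that $2^t=m+1$. Then \eqref{eq:master} with $\eta2^{-r}$ in place of $\eta$ equals $(2^{2r}+\eta)2^{-q}$.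
\end{proof}

To improve the bound we reduce $m$, and with it $2^t$. If the $h_i$ that lie in $H_j$ are linearly independent, then $H_j$ separates every $T$ that meets $A_j$, and there can be up to $r$ such vectors rather than one. So one hopes to split the $k$ vectors into about $k/r$ independent groups and to let $H_j$ be the span of the $j$-th group. The difficulty is that $H_j$ also contains vectors of other groups. In the construction below these intruders have smaller weight than the vectors of group $j$, so they are absent from $T$ if $j$ is the group of a vector of minimum weight in $T$.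

\begin{lemma}\label{lem:fam}
Let $r\ge2$ and $1\le k\le2^{r-3}$. There are $k$ distinct nonzero vectors in $\mathbb F_2^r$ with a separating family of $m<4k/r+1$ subspaces.
\end{lemma}

\begin{proof}
Identify vectors with subsets of $\mathbb Z_r$; addition is symmetric difference. For $Y\subseteq\mathbb Z_r$ let $\partial Y=\{Y\setminus\{n\}:n\in Y\}$, a family of $|Y|$ sets. For $c\in\mathbb Z_r$ let $\mathcal Y_c$ be the family of all $Y$ with $|Y|$ even, $|Y|\ge r/4$ and $\sum_{n\in Y}n=c$. The members of $\partial Y$, $Y\in\mathcal Y_c$, have odd size and are therefore nonempty.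

\emph{The groups are disjoint.} If $Y,Y'\in\mathcal Y_c$ and $X=Y\setminus\{n\}=Y'\setminus\{n'\}$, then $n=c-\sum_{l\in X}l=n'$, so $Y=Y'$. Hence $\bigcup_{Y\in\mathcal Y_c}\partial Y$ has $\sum_{Y\in\mathcal Y_c}|Y|$ elements.

\emph{There are enough vectors.} Each $n\in\mathbb Z_r$ lies in $2^{r-2}$ sets of even size, so the sizes of all even sets sum to $r2^{r-2}$. There are $2^{r-1}$ even sets, so those of size below $r/4$ contribute at most $r2^{r-3}$. Thus $\sum_c\sum_{Y\in\mathcal Y_c}|Y|\ge r2^{r-3}$, and $\sum_{Y\in\mathcal Y_c}|Y|\ge2^{r-3}\ge k$ for some $c$. List $\mathcal Y_c=\{Y_1,Y_2,\dots\}$, let $m$ be minimal with $\sum_{j\le m}|Y_j|\ge k$, and let $h_1,\dots,h_k$ be distinct members of $\bigcup_{j\le m}\partial Y_j$. From $(m-1)r/4\le\sum_{j<m}|Y_j|<k$ we get $m<4k/r+1$. Let $H_j$ be the space of all subsets of $Y_j$.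

\emph{Separation.} Let $T\subseteq[k]$ be nonempty, let $i_0\in T$ minimize $|h_i|$, and let $h_{i_0}\in\partial Y_j$. For $i\in T\cap A_j$ the set $h_i$ is a subset of $Y_j$ of odd size at least $|h_{i_0}|=|Y_j|-1$. As $|Y_j|$ is even, the size is exactly $|Y_j|-1$. So these sets are $Y_j\setminus\{n\}$, $n\in I$, for some $I\subseteq Y_j$, and $I\neq\emptyset$ because $i_0\in T\cap A_j$. Their sum is $I$ if $|I|$ is even and $Y_j\setminus I$ if $|I|$ is odd. The first is nonempty, and the second is nonempty because $|Y_j|$ is even. So $h(T\cap A_j)\ne0$.
\end{proof}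

The parity condition is needed: for $|Y|$ odd the members of $\partial Y$ sum to zero. As an illustration, for $r=4$ and $c=2$ the family $\mathcal Y_2$ consists of $Y_1=\{0,2\}$ and $Y_2=\mathbb Z_4$. The four vectors $\{0\},\{2\},\{1,2,3\},\{0,1,3\}$ all lie in $H_2$ and sum to zero, but the two of minimum weight belong to $\partial Y_1$, and their sum $\{0,2\}$ is detected by $H_1$.

\begin{proof}[Proof of Theorem~\ref{thm:log}]
Let $r=\lceil\log_2q\rceil+3$, $t=\lceil\log_2(4q/r+2)\rceil$ and $k=q-t$, which is positive for large $q$. Then $k\le q\le2^{r-3}$, and Lemma~\ref{lem:fam} gives $m+1<4k/r+2\le2^t$. Since $2^r<16q$ we have $2^r+1\le16q$, and $2^t\le2(4q/r+2)$. By \eqref{eq:master} with $\eta=1$, the soundness times $2^q$ is at most $16q(8q/r+4)=128q^2/r+64q$. As $r\ge\log_2q$ and $q\ge\log_2q$, this is at most $192q^2/\log_2q$.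
\end{proof}

\section{The lower bound}\label{sec:lower}

The argument in the introduction compared $s$ with the success of a random proof. We replace the random proof by the output of an approximation algorithm. An instance of Boolean Max-$q$-CSP is a list of constraints, each a predicate of $q$ Boolean variables; the value of an assignment is the number of constraints it satisfies, and $\mathrm{OPT}$ is the largest value.

\begin{theorem}[Charikar--Makarychev--Makarychev \cite{CMM}]\label{thm:CMM}
There are absolute constants $c>0$ and $q_1$ such that for $q\ge q_1$ a randomized polynomial-time algorithm for Boolean Max-$q$-CSP returns an assignment of expected value at least $c\,q\,2^{-q}\,\mathrm{OPT}$.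
\end{theorem}

\begin{proof}[Proof of Proposition~\ref{prop:lower}]
Let $c,q_1$ be as in Theorem~\ref{thm:CMM}, let $\mathcal L\in\mathrm{NP}$, and let $\mathcal V$ be a verifier for $\mathcal L$ as in the hypothesis. Fix an input of length $N$ and let $K=N^{O(1)}$ be the number of random strings. For each random string $\tau$, simulating $\mathcal V$ on all answer sequences produces in polynomial time a decision tree of depth at most $q$, in which we may assume that no position is queried twice on a path. An adaptive tree may read up to $2^q-1$ positions, so it is not itself a constraint on $q$ variables; its leaves are. For every $\tau$ and every accepting leaf form the constraint ``the answers lead to this leaf''. It is a conjunction of at most $q$ literals, and a predicate of exactly $q$ variables after adding dummy variables that it ignores. This is a Max-$q$-CSP instance with at most $2^qK$ constraints. A proof reaches exactly one leaf of each tree, so its value is $K$ times its acceptance probability.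

Run the algorithm of Theorem~\ref{thm:CMM}, let $X\in[0,1]$ be the acceptance probability of the proof it returns, computed exactly by running through all $\tau$, and accept the input if $X>s_0$, where $s_0$ is a fixed rational number with $s\le s_0<cq2^{-q}$. On a NO instance $X\le s$ always, so the input is rejected. On a YES instance $\mathrm{OPT}=K$, so $cq2^{-q}\le\mathbb EX\le s_0+\Pr[X>s_0]$, and the input is accepted with probability at least the positive constant $cq2^{-q}-s_0$. A constant number of independent repetitions raises this above $1/2$. Hence $\mathrm{NP}\subseteq\mathrm{RP}$. The reverse inclusion holds because an accepting random string is an NP witness.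
\end{proof}

\begin{thebibliography}{9}

\bibitem{slides} \emph{A Hypergraph Dictatorship Test With Perfect Completeness}, \texttt{https://conference.iiis.tsinghua.edu.cn/\allowbreak MiniWorkshop/\allowbreak content/\allowbreak slide/\allowbreak Jan10/\allowbreak dictatorship-workshop.pdf}

\bibitem{ALMSS} Arora, Lund, Motwani, Sudan and Szegedy, the PCP theorem.

\bibitem{AS} Arora and Safra, the PCP theorem.

\bibitem{Chan} Chan, STOC 2013.

\bibitem{CMM} Charikar, Makarychev and Makarychev, \emph{Near-optimal algorithms for maximum constraint satisfaction problems}, ACM Trans. Algorithms, 2009.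

\bibitem{Raz} Raz, the parallel repetition theorem.

\bibitem{TY} Tamaki and Yoshida, ECCC 2009.

\end{thebibliography}
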